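\title{Smooth approximation without critical points in Banach spaces with smooth partitions of unity}

\begin{abstract}
Let $E$ be an infinite-dimensional real Banach space with $C^k$ partitions of unity. We prove that every continuous function $f:E\to\mathbb R$ can be approximated, with an error bounded by any prescribed continuous function $\varepsilon:E\to(0,\infty)$, by a $C^k$ function whose derivative vanishes nowhere. The same holds for maps into $\mathbb R^d$, with everywhere surjective derivative, and this property characterizes the infinite-dimensional spaces with $C^k$ partitions of unity. The proof first confines the critical points to a countable family of thin boxes and then deletes the boxes by sliding along small bounded paths that do not converge. The paths come from the Josefson--Nissenzweig theorem.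
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, Banach spaces are real, derivatives are Fr\'echet derivatives, $\mathbb N=\{1,2,\dots\}$, and $k\in\mathbb N\cup\{\infty\}$ is fixed. A Banach space $X$ \emph{has $C^k$ partitions of unity} if for every open cover of $X$ there is a family $(\psi_\alpha)$ of $C^k$ functions $X\to[0,1]$ such that $\sum_\alpha\psi_\alpha=1$, the closed support $\operatorname{supp}\psi_\alpha$ of each $\psi_\alpha$ lies in a member of the cover, and the supports are locally finite, that is, every point has a neighborhood that meets only finitely many of them.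

On such a space continuous functions can be approximated by $C^k$ functions as finely as one likes. Given continuous $f:X\to\mathbb R$ and $\varepsilon:X\to(0,\infty)$, one glues together values of $f$ by a partition of unity and obtains a $C^k$ function within $\varepsilon(x)$ of $f(x)$ at every point $x$ (Lemma~\ref{lem:pou}(d)). This construction says nothing about the derivative; on an open set where only one member of the partition is nonzero the approximating function is constant. It is natural to ask for the opposite behavior, an approximating function $g$ without \emph{critical points}, that is, with $g'(x)\ne0$ for all $x$. The level sets of such a $g$ are $C^k$ hypersurfaces.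

In finite dimensions this cannot be had. On $\mathbb R^n$ let $f(x)=|x|$ and $\varepsilon=\frac13$. A $C^1$ function $g$ with $|f-g|\le\frac13$ satisfies $g(0)\le\frac13$ and $g\ge\frac23$ on the unit sphere, so the minimum of $g$ over the closed unit ball is attained at an interior point, where $g'=0$. The argument rests on the compactness of the ball. In an infinite-dimensional space the minimum need not be attained, and one would guess that the obstruction disappears. The following question was posed in \cite{Problem}.

\begin{quote}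
\emph{Let $E$ be an infinite-dimensional Banach space with $C^1$ partitions of unity, and let $f:E\to\mathbb R$ and $\varepsilon:E\to(0,\infty)$ be continuous. Is there a $C^1$ function $g:E\to\mathbb R$ such that $|f(x)-g(x)|\le\varepsilon(x)$ and $g'(x)\neq0$ for all $x\in E$?}
\end{quote}

The answer is known to be yes when $E$ is separable, and also when $E$ contains an infinite-dimensional separable complemented subspace. In the latter case Azagra, Garc\'{\i}a-Bravo and Jim\'enez-Sevilla \cite{AGJ} obtain, for every $d\in\mathbb N$ and all continuous $f:E\to\mathbb R^d$ and $\varepsilon:E\to(0,\infty)$, a $C^1$ map $g:E\to\mathbb R^d$ within $\varepsilon$ of $f$ whose derivative is surjective at every point. We show that the answer is yes in general; the question is the case $k=1$ of the following theorem.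

\begin{theorem}\label{thm:main}
Let $E$ be an infinite-dimensional Banach space with $C^k$ partitions of unity. For all continuous $f:E\to\mathbb R$ and $\varepsilon:E\to(0,\infty)$ there is $g\in C^k(E)$ such that $|f(x)-g(x)|\le\varepsilon(x)$ and $g'(x)\ne0$ for every $x\in E$.
\end{theorem}

The method extends to maps into $\mathbb R^d$, whose Euclidean norm we denote by $|\cdot|$, and the hypothesis on partitions of unity turns out to be necessary.

\begin{theorem}\label{thm:equiv}
For an infinite-dimensional Banach space $E$ the following are equivalent.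
\begin{enumerate}
\item[(i)] $E$ has $C^k$ partitions of unity.
\item[(ii)] For every $d\in\mathbb N$ and all continuous $f:E\to\mathbb R^d$ and $\varepsilon:E\to(0,\infty)$ there is a $C^k$ map $g:E\to\mathbb R^d$ such that $|f-g|\le\varepsilon$ and $g'(x):E\to\mathbb R^d$ is surjective for every $x\in E$.
\item[(iii)] For every continuous $f:E\to[0,1]$ there is $g\in C^k(E)$ with $|f-g|\le\frac14$.
\end{enumerate}
\end{theorem}

Here is the idea of the proof of Theorem~\ref{thm:main}. Write $E=Y\times\mathbb R$ with points $(y,t)$. If $f$ and $\varepsilon$ do not depend on $t$, there is no difficulty in any dimension: take $C^k$ functions $\tilde f,\tilde\varepsilon$ on $Y$ with $|\tilde f-f|\le\varepsilon/2$ and $0<\tilde\varepsilon\le\varepsilon$, and put $g(y,t)=\tilde f(y)+\tilde\varepsilon(y)\arctan(t)/\pi$; then $|g-f|\le\varepsilon$ and $\partial_tg>0$. For general $f$ we imitate this in two steps.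

\emph{Collapsing.} We build a map $R(y,t)=(y,r(y,t))$ close to the identity, where $r(y,\cdot)$ is a smooth staircase: it stays near $t$ and is constant between its steps. With $\tilde f,\tilde\varepsilon$ now defined on $E$, the function $F=\tilde f\circ R+(\tilde\varepsilon\circ R)\arctan(t)/\pi$ is close to $f$ and has $\partial_tF>0$ outside the set $B$ where the staircase climbs.

\emph{Deleting.} We build a $C^k$ map $D:E\to E\setminus B$ close to the identity, all of whose derivatives are isomorphisms. Then $g=F\circ D$ has the derivative $F'(D(x))\circ D'(x)\neq0$. We never need $D$ to be injective or to map onto $E\setminus B$.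

Only the second step uses that $E$ is infinite-dimensional, and it does so only through the Josefson--Nissenzweig theorem. Section~\ref{sec:point} carries out the deletion of a single point from $\ell_2\times\mathbb R$. Sections~\ref{sec:tools}--\ref{sec:main} prove Theorem~\ref{thm:main}, and Section~\ref{sec:vector} proves Theorem~\ref{thm:equiv} by induction on $d$. Theorem~\ref{thm:main} is the case $d=1$ of the implication (i)$\Rightarrow$(ii), but its proof does not depend on Section~\ref{sec:vector}.

\section{Deleting a point from $\ell_2\times\mathbb R$}\label{sec:point}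

We begin with two auxiliary functions and a fact of linear algebra that serve throughout the paper. Fix once and for all a $C^\infty$ function $\vartheta:\mathbb R\to[0,1]$ with $\vartheta=0$ on $(-\infty,\frac14]$ and $\vartheta=1$ on $[\frac34,\infty)$. For $t_0<t_1$ there is a $C^\infty$ function $\beta:\mathbb R\to\mathbb R$ with
\begin{equation}\label{eq:beta}
\beta(t)=t\ \text{ for }t\le t_0,\qquad 0<\beta'\le1,\qquad \beta<t_1 .
\end{equation}
Indeed, $\varphi(u)=1-\vartheta(u)+\vartheta(u)e^{-u}$ satisfies $0<\varphi\le1$, $\varphi=1$ on $(-\infty,0]$ and $\int_0^\infty\varphi\le\frac34+e^{-3/4}<2$, so $\beta(t)=t_0+\int_{t_0}^t\varphi\big((s-t_0)/h\big)\,ds$ with $h=(t_1-t_0)/2$ will do. By \eqref{eq:beta}, $t_0<\beta(t)\le t$ for $t>t_0$: the function $\beta$ compresses $(t_0,\infty)$ into $(t_0,t_1)$.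

For a Banach space $Y$ we norm $Y\times\mathbb R$ by $\|(y,t)\|=\|y\|+|t|$. Let $\phi\in Y^*$, $c\neq0$, $z\in Y$, and let $L$ be an isomorphism of $Y$. The \emph{triangular} operators
\begin{equation}\label{eq:tri}
(w,s)\mapsto(w,\ \phi(w)+cs),\qquad\qquad (w,s)\mapsto(Lw+sz,\ s)
\end{equation}
are isomorphisms of $Y\times\mathbb R$, with inverses $(w,s)\mapsto(w,(s-\phi(w))/c)$ and $(w,s)\mapsto(L^{-1}(w-sz),s)$. They are the derivatives of maps that change only the second, respectively only the first, coordinate.

Now let $X=\ell_2\times\mathbb R$ and $F(y,t)=\|y\|^2+t^2$. The only critical point of $F$ is the origin. Fix $\rho>0$ and let $\Pi$ be the box $\{\|y\|<5\rho,\ |t|<\rho\}$. We construct a $C^\infty$ map $D:X\to X$ that misses the origin, has isomorphic derivatives, is the identity outside $\Pi$ and maps $\Pi$ into itself. Then $g=F\circ D$ has no critical point, equals $F$ outside $\Pi$, and satisfies $|g-F|<26\rho^2$, because both functions take values in $[0,26\rho^2)$ on $\Pi$. With $\mathbb R^n$ in place of $\ell_2$ no such $D$ exists, since $g$ would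 attain its minimum over a large closed ball at an interior point.

\emph{First attempt: slide down vertically.} Let $\mu(y)=1-\vartheta(\|y\|^2/\rho^2)$, so that $\mu(0)=1$ and $\mu(y)=0$ for $\|y\|\ge\rho$, and take $\beta$ as in \eqref{eq:beta} with $t_0=-\rho$, $t_1=0$. The map
\[
S(y,t)=\big(y,\ t-\mu(y)(t-\beta(t))\big)
\]
sends the vertical line through the origin to the points $(0,\beta(t))$, which lie below height $0$, so it misses the origin. Its derivative is of the first type in \eqref{eq:tri} with $c=1-\mu+\mu\beta'>0$. But $S$ moves the points $(0,t)$ with large $t$ very far, and if we replace $S$ by the identity above height $\rho$, the result is discontinuous at $(0,\rho)$. The remedy is to bend the vertical lines so that they have no end point at height $\rho$.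

\emph{The path.} Let $(e_n)_{n\ge1}$ be the unit vectors of $\ell_2$, let $e_0=0$, and put $P(s)=(1-\vartheta(s-n))e_n+\vartheta(s-n)e_{n+1}$ for $n\le s\le n+1$, $n\ge0$. The path $P:[0,\infty)\to\ell_2$ is constant near each integer, hence $C^\infty$, and $\|P\|\le1$. For $n\ge1$ and $s\in[n,n+1]$, one of the coordinates of $P(s)$ with index $n$ or $n+1$ is at least $\frac12$. Put $q(t)=0$ for $t\le0$ and $q(t)=4\rho P\big(t/(\rho-t)\big)$ for $0\le t<\rho$. The shear $\Psi(y,t)=(y+q(t),t)$ is a $C^\infty$ diffeomorphism of $\Omega=\ell_2\times(-\infty,\rho)$, and $S(\Omega)\subset\Omega$ because $S$ does not raise points. Define $D=\Psi\circ S\circ\Psi^{-1}$ on $\Omega$, that is,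
\[
D(y,t)=\big(y-q(t)+q(\zeta),\ \zeta\big),\qquad \zeta=t-\mu(y-q(t))\,(t-\beta(t)),
\]
and $D=\mathrm{id}$ for $t\ge\rho$. Thus $D$ slides points down along the curves $t\mapsto(z+q(t),t)$.

\emph{Smoothness at height $\rho$.} Let $y_0\in\ell_2$ and choose $n_0\ge1$ so that the coordinates of $y_0$ with index $i\ge n_0$ are at most $\rho/2$ in absolute value. Let $\|y-y_0\|<\rho/2$ and let $t<\rho$ satisfy $t/(\rho-t)\ge n_0$. For some $i\ge n_0$ the $i$-th coordinate of $q(t)$ is at least $2\rho$, while that of $y$ is less than $\rho$. Hence $\|y-q(t)\|>\rho$, $\mu(y-q(t))=0$ and $D(y,t)=(y,t)$. So $D$ is the identity near $(y_0,\rho)$. On $\Omega$ its derivatives are products of triangular operators.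

\emph{The remaining properties.} If $D(y,t)=(0,0)$, then $t<\rho$, $\zeta=0$, $q(\zeta)=0$ and so $y-q(t)=0$; but then $\mu(y-q(t))=1$ and $\zeta=\beta(t)<0$, a contradiction. If $D(y,t)\ne(y,t)$, then $-\rho<t<\rho$, $-\rho<\beta(t)\le\zeta\le t$ and $\|y-q(t)\|<\rho$; since $\|q\|\le4\rho$, both $(y,t)$ and $D(y,t)$ lie in $\Pi$.

The path $q$ is small, so $D$ is close to the identity; and it carries every point out of the support of $\mu$, so $D$ fits together with the identity. In finite dimensions the two demands contradict each other: a bounded path has a cluster point $z$ as $t\to\rho$, and $D(q(t),t)=(0,\beta(t))$ stays away from $(z,\rho)$.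

The general case adds four difficulties.
\begin{enumerate}
\item[(1)] A general Banach space has no coordinates. Norm-one functionals $x_n^*$ that tend to $0$ at every point take their place (Section~\ref{sec:paths}).
\item[(2)] The staircase $r(y,\cdot)$ must climb somewhere over every $y\in Y$. If it climbed within the same interval $J\subset(0,1)$ for all $y$, the set $Y\times J$ would have to be deleted. This is impossible: if $D$ is continuous and fixes the points at heights $0$ and $1$, then the height of $D(y,t)$ takes every value in $[0,1]$ as $t$ runs through $[0,1]$. So we cut $Y$ into pieces and let the staircase climb at different heights over different pieces. With disjoint intervals of heights only countably many pieces are allowed, and countably many small balls do not cover a nonseparable space. The sets $\{y:\sup_{n>N}|x_n^*(y)|<\rho\}$, $N\ge0$, do cover it, and the escape argument above works for each of them.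
\item[(3)] Infinitely many disjoint intervals of heights accumulate somewhere, and the glued map must be smooth there. This requires that the regions where the single maps act be locally finite (Section~\ref{sec:removal}).
\item[(4)] The permitted displacement varies from point to point. Horizontally we meet this by sorting points according to dyadic scales, vertically by a change of the variable $t$ (Lemma~\ref{lem:tall}).
\end{enumerate}

\section{Partitions of unity and fine maps}\label{sec:tools}

We write $B(x,r)$ for the open ball. The hypotheses and conclusions of both theorems are unchanged when $E$ is replaced by an isomorphic Banach space. If $E$ is infinite-dimensional and $d\in\mathbb N$, choose linearly independent $\phi_1,\dots,\phi_d\in E^*$ and vectors $v_1,\dots,v_d$ with $\phi_i(v_j)=\delta_{ij}$; then $H=\bigcap_i\ker\phi_i$ is closed and infinite-dimensional, and $(h,t)\mapsto h+\sum_it_iv_i$ is an isomorphism of $H\times\mathbb R^d$ onto $E$. So we may always assume $E=H\times\mathbb R^d$. Recall also that the union of a locally finite family of closed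 sets is closed.

\begin{lemma}\label{lem:pou}
Let $X$ have $C^k$ partitions of unity.
\begin{enumerate}
\item[(a)] Every closed subspace $Y\subset X$ has $C^k$ partitions of unity.
\item[(b)] For every open cover $(G_i)$ of $X$ there is a locally finite $C^k$ partition of unity $(\kappa_i)$ with the same index set and $\operatorname{supp}\kappa_i\subset G_i$. If $C\subset G$ with $C$ closed and $G$ open, there is a $C^k$ function $\mu:X\to[0,1]$ with $\mu=1$ on $C$ and $\operatorname{supp}\mu\subset G$.
\item[(c)] For every continuous $\varphi:X\to\mathbb R$ there is a $C^k$ function $b\ge\varphi$.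
\item[(d)] For continuous $f:X\to\mathbb R^d$ and $\varepsilon:X\to(0,\infty)$ there are a $C^k$ map $\tilde f$ with $|\tilde f-f|\le\varepsilon$ and a $C^k$ function $\tilde\varepsilon$ with $0<\tilde\varepsilon\le\varepsilon/8$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Extend the members of an open cover of $Y$ to open subsets of $X$, add the set $X\setminus Y$, take a subordinate partition and restrict it to $Y$. The functions supported in $X\setminus Y$ restrict to $0$.

(b) Let $(\psi_\alpha)$ be subordinate to $(G_i)$, choose $i(\alpha)$ with $\operatorname{supp}\psi_\alpha\subset G_{i(\alpha)}$, and put $\kappa_i=\sum_{i(\alpha)=i}\psi_\alpha$. The set $S_i=\bigcup_{i(\alpha)=i}\operatorname{supp}\psi_\alpha$ is closed and contains $\{\kappa_i\ne0\}$, so $\operatorname{supp}\kappa_i\subset S_i\subset G_i$. An open set that meets finitely many $\operatorname{supp}\psi_\alpha$ meets finitely many $S_i$. For the second claim use the cover $\{G,X\setminus C\}$ and let $\mu$ be the function that belongs to $G$.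

(c) Apply (b) to the cover $\{\varphi<c\}$, $c\in\mathbb N$, and put $b=\sum_cc\,\kappa_c$. At each $x$, $b(x)$ is an average of numbers $c>\varphi(x)$.

(d) Apply (b) to the cover $U_a=\{x:|f(x)-f(a)|<\varepsilon(x)\}$, $a\in X$, and put $\tilde f=\sum_a\kappa_af(a)$. At each $x$, $\tilde f(x)$ is an average of vectors $f(a)$ within $\varepsilon(x)$ of $f(x)$. Approximating $\varepsilon/16$ with error $\varepsilon/32$ gives $\tilde\varepsilon$ with $\varepsilon/32\le\tilde\varepsilon\le3\varepsilon/32$.
\end{proof}

The functions $f$ and $\varepsilon$ are only continuous, so ``close to the identity'' must be measured by an open cover. Let $\mathcal W$ be an open cover of $X$. Points $x,x'$ are \emph{$\mathcal W$-close} if some $W\in\mathcal W$ contains both, and a map $\Phi:X\to X$ is \emph{$\mathcal W$-fine} if $x$ and $\Phi(x)$ are $\mathcal W$-close for all $x$. Finitely many open covers have a common open refinement, formed by the intersections of their members, and points that are close for the refinement are close for each of the covers. The next lemma translates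 between covers and distances.

\begin{lemma}\label{lem:cover}
Let $X$ be a Banach space.
\begin{enumerate}
\item[(a)] For an open cover $\mathcal W$ of $X$ the function
\[
\omega_{\mathcal W}(x)=\min\big\{1,\ \sup\{r>0:\ B(x,r)\subset W\text{ for some }W\in\mathcal W\}\big\}
\]
is $1$-Lipschitz with values in $(0,1]$. If $r<\omega_{\mathcal W}(x)$, then $B(x,r)$ lies in a member of $\mathcal W$. In particular, $x$ and $x'$ are $\mathcal W$-close if $\|x-x'\|<\omega_{\mathcal W}(x)$.
\item[(b)] For a continuous $\omega:X\to(0,\infty)$ there is an open cover $\mathcal U$ of $X$ such that $\|x-x'\|<\omega(x)$ whenever $x,x'$ are $\mathcal U$-close.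
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Write $\omega=\omega_{\mathcal W}$. It is positive because the members of $\mathcal W$ are open. If $r<\omega(x)$, some larger ball $B(x,r')$ lies in a member of $\mathcal W$, hence so does $B(x,r)$. Let $s=\|x-x'\|$. If $s<r<\omega(x)$, then $B(x',r-s)\subset B(x,r)$ gives $\omega(x')\ge r-s$. Hence $\omega(x')\ge\omega(x)-s$ if $s<\omega(x)$, and otherwise this inequality holds because $\omega(x')>0$.

(b) Take the sets $B(a,\omega(a)/4)\cap\{\omega>\omega(a)/2\}$, $a\in X$. Two points $x,x'$ of such a set satisfy $\|x-x'\|<\omega(a)/2<\omega(x)$.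
\end{proof}

\section{Collapsing pairs}\label{sec:pairs}

We isolate what the two steps of the introduction must deliver. The resulting notion mentions neither $f$ nor $\varepsilon$, and it serves both theorems.

\begin{definition}\label{def:pair}
Let $X=H\times\mathbb R^d$, $V=\{0\}\times\mathbb R^d\subset X$, and let $\mathcal V$ be an open cover of $X$. A \emph{collapsing pair for $\mathcal V$} consists of $C^k$ maps $R,D:X\to X$ such that $R\circ D$ is $\mathcal V$-fine and, for every $x\in X$, the derivative $D'(x)$ is an isomorphism and $R'(D(x))$ vanishes on $V$.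
\end{definition}

\begin{lemma}\label{lem:assembly}
Let $X=H\times\mathbb R^d$ have $C^k$ partitions of unity, and let $f:X\to\mathbb R^d$ and $\varepsilon:X\to(0,\infty)$ be continuous. There is an open cover $\mathcal V$ of $X$ with the following property. If $(R,D)$ is a collapsing pair for $\mathcal V$, then there is a $C^k$ map $g:X\to\mathbb R^d$ such that $|g-f|\le\varepsilon$ and $g'(x)$ maps $D'(x)^{-1}(V)$ onto $\mathbb R^d$ for every $x\in X$.
\end{lemma}

\begin{proof}
Let $\mathcal V$ consist of the open sets $\{x:|f(x)-f(a)|<\varepsilon(a)/16,\ |\varepsilon(x)-\varepsilon(a)|<\varepsilon(a)/4\}$, $a\in X$. If $x,x'$ lie in such a set, then $\varepsilon(a)<\frac43\varepsilon(x)$, and therefore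
\begin{equation}\label{eq:close}
|f(x)-f(x')|<\tfrac18\varepsilon(a)<\tfrac16\varepsilon(x),\qquad \varepsilon(x')<\tfrac54\varepsilon(a)<2\varepsilon(x).
\end{equation}
By Lemma~\ref{lem:pou}(d) take $C^k$ maps $\tilde f,\tilde\varepsilon$ with $|\tilde f-f|\le\varepsilon/8$ and $0<\tilde\varepsilon\le\varepsilon/8$. For $z=(h,t)\in X$ put
\[
F(z)=\tilde f(R(z))+\frac{\tilde\varepsilon(R(z))}{\pi\sqrt d}\,(\arctan t_1,\dots,\arctan t_d),\qquad g=F\circ D .
\]
The vector of arctangents has norm less than $\pi\sqrt d/2$. With $x'=R(D(x))$, which is $\mathcal V$-close to $x$, we get from \eqref{eq:close}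
\[
|g(x)-f(x)|\le|\tilde f(x')-f(x')|+|f(x')-f(x)|+\tfrac12\tilde\varepsilon(x')\le\big(\tfrac14+\tfrac16+\tfrac18\big)\varepsilon(x)<\varepsilon(x).
\]
Let $x\in X$, $z=(h,t)=D(x)$, $v\in\mathbb R^d$ and $u=D'(x)^{-1}(0,v)$. Since $R'(z)(0,v)=0$, the derivatives of $\tilde f\circ R$ and $\tilde\varepsilon\circ R$ at $z$ vanish on $(0,v)$, and
\[
g'(x)u=F'(z)(0,v)=\frac{\tilde\varepsilon(R(z))}{\pi\sqrt d}\Big(\frac{v_1}{1+t_1^2},\dots,\frac{v_d}{1+t_d^2}\Big).
\]
As $v$ runs through $\mathbb R^d$, so does the right-hand side.
\end{proof}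

The perturbation is multiplied by $\tilde\varepsilon\circ R$ and not by $\tilde\varepsilon$: the derivative of $\tilde\varepsilon$ along $V$ is not under control and could cancel that of the arctangent.

A staircase moves a point vertically by about the height of a step, and the cover $\mathcal V$ allows different heights at different places. It is convenient to stretch the variable $t$ until steps of height $1$ are allowed everywhere. Call an open cover $\mathcal W$ of $Y\times\mathbb R$ \emph{tall} if every segment $\{y\}\times[\alpha,\alpha+1]$ lies in a member of $\mathcal W$.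

\begin{lemma}\label{lem:tall}
Let $X=Y\times\mathbb R$ have $C^k$ partitions of unity.
\begin{enumerate}
\item[(a)] For every open cover $\mathcal V$ of $X$ there is a $C^k$ diffeomorphism $\Theta(y,t)=(y,\tau(y,t))$ of $X$ such that $\Theta(\mathcal V)=\{\Theta(U):U\in\mathcal V\}$ is tall. The operators $\Theta'(x)$ and $\Theta'(x)^{-1}$ map $Z_0\times\mathbb R$ into itself for every linear subspace $Z_0\subset Y$.
\item[(b)] For a tall cover $\mathcal W$ there are $1$-Lipschitz functions $\sigma_m:Y\to(0,1]$, $m\in\mathbb Z$, such that $(y,t)$ and $(y',t')$ are $\mathcal W$-close whenever $t,t'\in[m,m+1]$ and $\|y-y'\|<\sigma_m(y)$.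
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\omega=\omega_{\mathcal V}$, take a $C^k$ function $b\ge3/\omega$ from Lemma~\ref{lem:pou}(c), and put
\[
\tau(y,t)=\int_0^tb(y,s)\,ds=\int_0^1\Gamma(x,s)\,ds,\qquad \Gamma(x,s)=t\,b(y,ts),\quad x=(y,t).
\]
The function $\tau$ is $C^k$. Indeed, $\partial_x\Gamma$ is continuous on $X\times[0,1]$ and $[0,1]$ is compact, so for $x_0\in X$ and $\eta>0$ there is a ball around $x_0$ on which $\|\partial_x\Gamma(x,s)-\partial_x\Gamma(x_0,s)\|\le\eta$ for all $s\in[0,1]$. On this ball the mean value inequality gives $|\Gamma(x,s)-\Gamma(x_0,s)-\partial_x\Gamma(x_0,s)(x-x_0)|\le\eta\|x-x_0\|$. Integrating over $s$, we see that $\tau'(x_0)=\int_0^1\partial_x\Gamma(x_0,s)\,ds$ and that $\tau'$ is continuous. The argument applies again to $\partial_x\Gamma$ in place of $\Gamma$, up to order $k$.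

Since $\partial_t\tau=b\ge3$, each $\tau(y,\cdot)$ is an increasing bijection of $\mathbb R$, so $\Theta$ is a bijection. Its derivatives are of the first type in \eqref{eq:tri}; these operators and their inverses do not change the first coordinate, which gives the last assertion of (a). By the inverse function theorem, a bijective $C^k$ map between Banach spaces whose derivatives are isomorphisms has a $C^k$ inverse.

A segment $\{y\}\times[\alpha,\alpha+1]$ is the image under $\Theta$ of a segment $\Sigma=\{y\}\times[t_1,t_1+l]$ with $\int_{t_1}^{t_1+l}b(y,s)\,ds=1$. Let $x=(y,t_1)$. On $\Sigma$ we have $\omega\le\omega(x)+l$, so $1\ge3l/(\omega(x)+l)$, that is, $l\le\omega(x)/2$. Hence $\Sigma\subset B(x,\frac34\omega(x))$, and this ball lies in a member of $\mathcal V$ by Lemma~\ref{lem:cover}(a).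

(b) Let $\mathcal W_m$ be the family of open sets $U\subset Y$ such that $U\times[m,m+1]$ lies in a member of $\mathcal W$. It covers $Y$: an open set $W$ that contains the compact segment $\{y\}\times[m,m+1]$ contains $B(y,r)\times[m,m+1]$ for some $r>0$. Put $\sigma_m=\omega_{\mathcal W_m}$ and apply Lemma~\ref{lem:cover}(a).
\end{proof}

\begin{remark}\label{rem:conj}
Let $X=H\times\mathbb R^d=Y\times\mathbb R$ with $Y=H\times\mathbb R^{d-1}$, and let $\Theta$ be as in Lemma~\ref{lem:tall}(a). Then $\Theta'(x)V\subset V$, as $V=(\{0\}\times\mathbb R^{d-1})\times\mathbb R$. For a map $\Phi:X\to X$ put $\Phi^\Theta=\Theta^{-1}\circ\Phi\circ\Theta$. If $\Phi$ is $\Theta(\mathcal V)$-fine, then $\Phi^\Theta$ is $\mathcal V$-fine. By the chain rule, if $\Phi'(\Theta(x))$ is an isomorphism, so is $(\Phi^\Theta)'(x)$, and if $\Phi'(\Theta(x))$ vanishes on $V$, so does $(\Phi^\Theta)'(x)$. Since $\Theta(D^\Theta(x))=D(\Theta(x))$, a collapsing pair $(R,D)$ for $\Theta(\mathcal V)$ yields the collapsing pair $(R^\Theta,D^\Theta)$ for $\mathcal V$.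
\end{remark}

\section{Bounded paths that escape}\label{sec:paths}

A sequence $(y_j^*)$ in $Y^*$ \emph{converges weak$^*$} to $y^*$ if $y_j^*(y)\to y^*(y)$ for every $y\in Y$. In that case $\|y^*\|\le\liminf_j\|y_j^*\|$, because $|y^*(y)|=\lim_j|y_j^*(y)|\le\liminf_j\|y_j^*\|\,\|y\|$. In Section~\ref{sec:point} we used that the coordinate functionals of $\ell_2$ have norm one and converge weak$^*$ to $0$. Such functionals always exist.

\begin{theorem}[Josefson \cite{Josefson}, Nissenzweig \cite{Nissenzweig}; see {\cite[Ch.~XII]{Diestel}}]\label{thm:JN}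
For every infinite-dimensional Banach space $Y$ there is a sequence of norm-one functionals in $Y^*$ that converges weak$^*$ to $0$.
\end{theorem}

In finite dimensions weak$^*$ convergence is norm convergence, and no such sequence exists. We also need vectors to play the part of the unit vectors. Exact biorthogonality is needed on one side only.

\begin{lemma}\label{lem:bio}
Every infinite-dimensional Banach space $Y$ has sequences $(x_n^*)_{n\ge1}$ in $Y^*$ and $(e_n)_{n\ge1}$ in $Y$ such that $\|x_n^*\|=1$, $x_n^*\to0$ weak$^*$, $\|e_n\|\le3$, and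
\[
x_n^*(e_n)=1,\qquad x_i^*(e_n)=0\ \text{ for }i<n,\qquad |x_i^*(e_n)|\le\tfrac18\ \text{ for }i>n .
\]
\end{lemma}

\begin{proof}
Let $(y_j^*)$ be the sequence of Theorem~\ref{thm:JN}. We first show that it keeps away from every finite-dimensional subspace $F\subset Y^*$:
\begin{equation}\label{eq:half}
\gamma:=\liminf_j\operatorname{dist}(y_j^*,F)\ge\tfrac12 .
\end{equation}
Choose $f_j\in F$ with $\|y_j^*-f_j\|=\operatorname{dist}(y_j^*,F)\le1$; then $\|f_j\|\le2$. Along a subsequence, $\|y_j^*-f_j\|\to\gamma$ and $f_j\to f\in F$ in norm. From $\|f_j\|\ge1-\|y_j^*-f_j\|$ we get $\|f\|\ge1-\gamma$. Along the subsequence $y_j^*-f_j\to-f$ weak$^*$, so $\|f\|\le\gamma$. Together these give \eqref{eq:half}.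

We choose $j_1<j_2<\cdots$, $x_n^*=y^*_{j_n}$ and $e_n$ inductively. Let $F=\operatorname{span}(x_1^*,\dots,x_{n-1}^*)$ and $Y_n=\bigcap_{i<n}\ker x_i^*$ (so $F=\{0\}$ and $Y_1=Y$ for $n=1$). Take $j_n>j_{n-1}$ such that $\operatorname{dist}(x_n^*,F)>\frac13$ and $|x_n^*(e_i)|\le\frac18$ for $i<n$; this is possible by \eqref{eq:half} and because $y_j^*(e_i)\to0$. By the Hahn--Banach theorem, $x_n^*|_{Y_n}$ extends to some $z^*\in Y^*$ of the same norm. The functional $x_n^*-z^*$ vanishes on the intersection of the kernels of $x_1^*,\dots,x_{n-1}^*$, so it is a linear combination of them. Hence $\|x_n^*|_{Y_n}\|=\|z^*\|\ge\operatorname{dist}(x_n^*,F)>\frac13$, and there is $z\in Y_n$ with $\|z\|\le1$ and $x_n^*(z)>\frac13$. Put $e_n=z/x_n^*(z)$.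
\end{proof}

Fix such sequences. For an integer $N\ge0$ put
\[
T_N(y)=\sup_{n>N}|x_n^*(y)| .
\]
Each $T_N$ is $1$-Lipschitz, and $T_N(y)\downarrow0$ as $N\to\infty$. Let $P_N:[N,\infty)\to Y$ be the path that runs from $0$ through $e_{N+1},e_{N+2},\dots$:
\[
P_N(s)=\begin{cases}\vartheta(s-N)\,e_{N+1},& N\le s\le N+1,\\[2pt] (1-\vartheta(s-n))\,e_n+\vartheta(s-n)\,e_{n+1},& n\le s\le n+1,\ \ n\ge N+1.\end{cases}
\]

\begin{lemma}\label{lem:paths}
\begin{enumerate}
\item[(a)] $P_N$ is $C^\infty$, vanishes on $[N,N+\frac14]$, satisfies $\|P_N\|\le3$, and $P_N'$ takes values in $\operatorname{span}\{e_n\}$.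
\item[(b)] $x_i^*(P_N(s))=0$ for $1\le i\le N$.
\item[(c)] For $\rho>0$ and $y_0\in Y$ there is $s_0$ such that $T_N\big(y-16\rho P_N(s)\big)\ge2\rho$ whenever $\|y-y_0\|<\rho$ and $s\ge s_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The path equals $e_n$ on $[n-\frac14,n+\frac14]$ for $n\ge N+1$, so the pieces fit together smoothly; the rest is read off the formula. (b) holds because $x_i^*(e_n)=0$ for $i\le N<n$.

(c) Let $s_0\ge N+1$ be an integer with $|x_i^*(y_0)|\le\rho$ for all $i\ge s_0$. Let $s\in[n,n+1]$ with $n\ge s_0$, and $\sigma=\vartheta(s-n)$. Then $x_n^*(P_N(s))=1-\sigma$ and $x_{n+1}^*(P_N(s))\ge\sigma-\frac18$. These two bounds add up to $\frac78$, so $x_i^*(P_N(s))\ge\frac14$ for some $i\in\{n,n+1\}$. Since $|x_i^*(y)|\le2\rho$, we get $|x_i^*(y-16\rho P_N(s))|\ge4\rho-2\rho$, and $i>N$.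
\end{proof}

Part (c) says that a path of size $48\rho$ carries every point, together with a neighborhood, out of the set $\{T_N<\rho\}$, although this set need not be small in norm. Part (b) will give the local finiteness.

\section{Deleting boxes}\label{sec:removal}

We first delete one box, by the construction of Section~\ref{sec:point}. The parameter $\lambda$, which connects the map to the identity, is needed only in Section~\ref{sec:vector}; property (d) is needed only for Proposition~\ref{prop:Z}.

\begin{lemma}\label{lem:slide}
Let $Y$ have $C^k$ partitions of unity, $X=Y\times\mathbb R$, let $C\subset G\subset Y$ with $C$ closed and $G$ open, and let $t_0<t_1<t_2<t_3$. Let $q:(-\infty,t_3)\to Y$ be $C^\infty$ with $q=0$ on $(-\infty,t_2]$, and let $K$ be its range. Assume that every $y_0\in Y$ has a neighborhood $O$ such that $y-q(t)\notin G$ for all $y\in O$ and all $t$ in some interval $(t^-,t_3)$. Then there is a $C^k$ map $\mathbb R\times X\to X$, $(\lambda,x)\mapsto\Delta_\lambda(x)$, such that: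
\begin{enumerate}
\item[(a)] $\Delta_\lambda=\mathrm{id}$ for $\lambda\le0$, $\Delta_\lambda=\Delta_1$ for $\lambda\ge1$, and all $\Delta_\lambda'(x)$ are isomorphisms;
\item[(b)] if $\Delta_\lambda(y,t)=(y',t')\ne(y,t)$, then $t,t'\in(t_0,t_3)$, $y\in G+K$ and $y'-y\in K-K$;
\item[(c)] $\Delta_1(X)\cap(C\times[t_1,t_2])=\emptyset$;
\item[(d)] if a linear subspace $Z_0\subset Y$ contains all $q'(t)$, then all $\Delta'_\lambda(x)^{-1}$ map $Z_0\times\mathbb R$ into itself.
\end{enumerate}
\end{lemma}

\begin{proof}
Take $\beta$ as in \eqref{eq:beta} and $\mu$ as in Lemma~\ref{lem:pou}(b), with $\mu=1$ on $C$ and $\operatorname{supp}\mu\subset G$. On $\Omega=Y\times(-\infty,t_3)$ let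
\[
\Psi(y,t)=(y+q(t),t),\qquad S_\lambda(y,t)=\big(y,\ t-\vartheta(\lambda)\mu(y)(t-\beta(t))\big).
\]
The map $\Psi$ is a $C^\infty$ diffeomorphism of $\Omega$ with inverse $(y,t)\mapsto(y-q(t),t)$. The second coordinate of $S_\lambda(y,t)$ lies in $[\beta(t),t]$, so $S_\lambda(\Omega)\subset\Omega$. Put $\Delta_\lambda=\Psi\circ S_\lambda\circ\Psi^{-1}$ on $\Omega$, that is,
\begin{equation}\label{eq:slide}
\Delta_\lambda(y,t)=\big(y-q(t)+q(\zeta),\ \zeta\big),\qquad\zeta=t-\vartheta(\lambda)\,\mu(y-q(t))\,(t-\beta(t)),
\end{equation}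
and $\Delta_\lambda=\mathrm{id}$ on $X\setminus\Omega$.

On $\mathbb R\times\Omega$ the map is $C^k$. Given $y_0$, the hypothesis provides $O$ and $t^-$ with $\mu(y-q(t))=0$ on $O\times(t^-,t_3)$, so $\Delta_\lambda=\mathrm{id}$ on the neighborhood $O\times(t^-,\infty)$ of $(y_0,t_3)$ for all $\lambda$. Hence the map is $C^k$ on $\mathbb R\times X$, and $\Delta_\lambda'(x)=\mathrm{id}$ for $x\notin\Omega$. For $x\in\Omega$, $\Delta'_\lambda(x)$ is a product of derivatives of $\Psi$, $S_\lambda$ and $\Psi^{-1}$. Those of $\Psi^{\pm1}$ are $(w,s)\mapsto(w\pm sq'(t),s)$, and those of $S_\lambda$ are of the first type in \eqref{eq:tri} with $c=1-\vartheta(\lambda)\mu+\vartheta(\lambda)\mu\beta'>0$. All three factors are isomorphisms whose inverses preserve $Z_0\times\mathbb R$. This proves (d) and, since $\vartheta(\lambda)=0$ for $\lambda\le0$ and $\vartheta(\lambda)=1$ for $\lambda\ge1$, also (a).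

(b) If $(y,t)$ is moved, then $t<t_3$ and $\zeta\neq t$. So $\beta(t)\ne t$, which forces $t>t_0$ and $t_0<\beta(t)\le\zeta\le t<t_3$; and $\mu(y-q(t))\neq0$, which gives $y\in G+K$. Finally $y'-y=q(\zeta)-q(t)$.

(c) Suppose $\Delta_1(y,t)=(y',t')\in C\times[t_1,t_2]$. If $t\ge t_3$, then $t'=t>t_2$. So $t<t_3$ and $t'=\zeta\le t_2$, whence $q(\zeta)=0$ and $y-q(t)=y'\in C$. Then $\mu(y-q(t))=1$ and $t'=\beta(t)<t_1$, a contradiction.
\end{proof}

For the rest of the paper fix pairwise disjoint open intervals $I_j\subset(\frac38,\frac58)$, $j\in\mathbb N$, and nondegenerate compact intervals $J_j,J_j^+$ with $J_j\subset\operatorname{int}J_j^+$ and $J_j^+\subset I_j$. The next proposition cuts $Y$ into countably many pieces for each strip $Y\times[m,m+1]$ and deletes one box per piece, the $j$-th at the heights $m+J_j^+$.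

\begin{proposition}\label{prop:removal}
Let $Y$ be infinite-dimensional with $C^k$ partitions of unity, $X=Y\times\mathbb R$, and let $\delta_m:Y\to(0,1]$, $m\in\mathbb Z$, be $1$-Lipschitz. There are locally finite open covers $(G_{m,j})_{j\in\mathbb N}$ of $Y$, one for each $m\in\mathbb Z$, with the following property. For all closed sets $C_{m,j}\subset G_{m,j}$ there is a $C^k$ map $\mathbb R\times X\to X$, $(\lambda,x)\mapsto D_\lambda(x)$, such that:
\begin{enumerate}
\item[(a)] $D_\lambda=\mathrm{id}$ for $\lambda\le0$, $D_\lambda=D_1$ for $\lambda\ge1$, and all $D_\lambda'(x)$ are isomorphisms;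
\item[(b)] if $t\in[m,m+1]$ and $D_\lambda(y,t)=(y',t')$, then $t'\in[m,m+1]$ and $\|y'-y\|<\delta_m(y)$;
\item[(c)] $D_1(X)\cap\big(C_{m,j}\times(m+J_j^+)\big)=\emptyset$ for all $m,j$;
\item[(d)] all $D_\lambda'(x)^{-1}$ map $Z=\operatorname{span}\{e_n\}\times\mathbb R$ into itself, where $(e_n)$ is the sequence fixed in Section~\ref{sec:paths}.
\end{enumerate}
\end{proposition}

\begin{proof}
In Steps 1--4 we fix $m$, drop it from the notation and translate the strip to $Y\times[0,1]$.

\emph{Step 1: the pieces.} A piece must lie in a set $\{T_N<\rho\}$, so that a path can escape from it, and on the piece $\delta$ must dominate the size $48\rho$ of the path. So we fix the order of magnitude $2^{-p}$ of $\delta$ and put $\rho_p=2^{-p-10}$. The sets $\{T_N<\rho_p\}$ increase with $N$ and are far from locally finite; we therefore keep, roughly, only those points for which $N$ is the first admissible index. For integers $p\ge-1$ and $N\ge0$ let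
\[
G_{p,N}=\big\{y:\ 2^{-p-2}<\delta(y)<2^{-p},\ \ T_N(y)<\rho_p,\ \text{ and }|x_N^*(y)|>\rho_p/2\text{ if }N\ge1\big\}.
\]
These sets are open, and they cover $Y$. Given $y$, choose $p\ge-1$ with $2^{-p-1}\le\delta(y)<2^{-p}$ and the least $N$ with $T_N(y)<\rho_p$. If $N\ge1$, then $\max\{|x_N^*(y)|,T_N(y)\}=T_{N-1}(y)\ge\rho_p>T_N(y)$, so $|x_N^*(y)|\ge\rho_p$. Enumerate the pairs $(p,N)$ by $j\in\mathbb N$, write $G_j=G_{p,N}$, and let $K_j=16\rho_pP_N([N,\infty))$. By Lemma~\ref{lem:paths}, $0\in K_j$, the functional $x_N^*$ vanishes on $K_j$ if $N\ge1$, and $\|z\|\le48\rho_p<2^{-p-4}$ for $z\in K_j$. Since $\delta$ is $1$-Lipschitz and $2^{-p-2}-2^{-p-4}>2^{-p-3}$,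
\begin{equation}\label{eq:scale}
\delta(y')>2^{-p-3}=128\rho_p\qquad\text{for }y'\in G_j+K_j .
\end{equation}

\emph{Step 2: the family $(G_j+K_j)_j$ is locally finite; hence so is $(G_j)_j$.} Let $y_0\in Y$. On $B(y_0,1)$ we have $\delta<2$, which gives no bound; the bound on $p$ comes from the upper estimate. If $y'=y+z$ with $y\in G_{p,N}$, $z\in K_j$ and $\|y'-y_0\|<\delta(y_0)/2$, then $\frac12\delta(y_0)<\delta(y')<2^{-p}+2^{-p-4}<2^{-p+1}$. So only finitely many $p\ge-1$ occur. Let $0<r\le\delta(y_0)/2$ satisfy $r\le\rho_p/8$ for these $p$, and let $y'=y+z\in B(y_0,r)$. If $N\ge1$, then $x_N^*(y')=x_N^*(y)$, so $|x_N^*(y_0)|>\rho_p/2-\rho_p/8>\rho_p/4$. As $x_N^*(y_0)\to0$, only finitely many $N$ occur for each of these $p$.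

\emph{Step 3: one map for each piece.} Let closed sets $C_j\subset G_j$ be given and fix $j$, corresponding to $(p,N)$. Write $J_j^+=[t_1,t_2]$ and choose $t_0<t_1$ and $t_3>t_2$ with $L_j:=[t_0,t_3]\subset I_j$. Let $q(t)=0$ for $t\le t_2$ and
\[
q(t)=16\rho_p\,P_N\Big(N+\frac{t-t_2}{t_3-t}\Big)\qquad(t_2\le t<t_3).
\]
By Lemma~\ref{lem:paths}(a), $q$ is $C^\infty$ on $(-\infty,t_3)$, its range is $K_j$, and $q'$ takes values in $\operatorname{span}\{e_n\}$. The argument of $P_N$ tends to $\infty$ as $t\uparrow t_3$, so by Lemma~\ref{lem:paths}(c), for $y\in B(y_0,\rho_p)$ and $t$ close to $t_3$ we have $T_N(y-q(t))\ge2\rho_p$ and thus $y-q(t)\notin G_j$. Lemma~\ref{lem:slide} yields a map $\Delta^j_\lambda$. If $\Delta_\lambda^j(y,t)=(y',t')\ne(y,t)$, then $t,t'\in L_j$, $y\in G_j+K_j$, and $\|y'-y\|\le96\rho_p<\delta(y)$ by \eqref{eq:scale}.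

\emph{Step 4: gluing within a strip.} Put $\Delta_\lambda=\Delta^j_\lambda$ on $Y\times I_j$ and $\Delta_\lambda=\mathrm{id}$ elsewhere. The sets $Y\times I_j$ are open and pairwise disjoint, and each is mapped into itself. Let $(y_0,t^*)$ lie in none of them; $t^*$ may be a limit point of the intervals $I_j$. By Step 2 there is a neighborhood $O$ of $y_0$ that meets $G_j+K_j$ only for $j$ in a finite set $A$. Let $L$ be a neighborhood of $t^*$ disjoint from the compact intervals $L_j$, $j\in A$. A point $(y,t)\in O\times L$ that is moved by some $\Delta_\lambda$ is moved by some $\Delta^j_\lambda$; then $y\in G_j+K_j$, so $j\in A$, and $t\in L_j$, which is impossible. Hence $\Delta_\lambda=\mathrm{id}$ on $O\times L$ for all $\lambda$. So $\Delta$ is $C^k$, and near each point it coincides with some $\Delta^j$ or with the identity; this gives (a) and (d) for $\Delta$. If $\Delta_1(x)\in C_j\times J_j^+$, then $\Delta_1(x)\in Y\times I_j$, so $x\in Y\times I_j$, because the other sets $Y\times I_i$ and the complement of all of them are mapped into themselves. Then $\Delta^j_1(x)\in C_j\times J_j^+$,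 contrary to Lemma~\ref{lem:slide}(c).

\emph{Step 5: all strips.} Let $\Delta^{(m)}_\lambda$ be the map obtained for $\delta_m$ and $(C_{m,j})_j$, and put $D_\lambda(y,t)=\Delta^{(m)}_\lambda(y,t-m)+(0,m)$ for $t\in[m,m+1]$. This is the identity for $|t-m|<\frac38$, so $D$ is well defined and $C^k$, and (a), (b), (d) hold. By (b), a point whose image has height in $m+J_j^+\subset(m,m+1)$ lies in the strip $Y\times[m,m+1]$, so (c) follows from Step 4.
\end{proof}

The condition $|x_N^*(y)|>\rho_p/2$ would make $(G_j)$ locally finite by itself. But $\Delta^j_\lambda$ acts on the larger set $G_j+K_j$, and the condition survives there only because the path $P_N$ lies in the kernel of $x_N^*$. This is the reason for demanding $x_i^*(e_n)=0$ for $i<n$ in Lemma~\ref{lem:bio}.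

\section{Proof of Theorem~\ref{thm:main} and consequences}\label{sec:main}

It remains to build a staircase that climbs only inside the deleted boxes. For $J_j=[\alpha_j,\alpha_j+l_j]$ let $\theta_j(t)=\vartheta((t-\alpha_j)/l_j)$. This is a $C^\infty$ function with values in $[0,1]$, equal to $0$ to the left of $J_j$ and to $1$ to the right, and $\theta_j'=0$ outside $J_j$.

\begin{proposition}\label{prop:pair}
Let $Y$ be infinite-dimensional and let $X=Y\times\mathbb R$ have $C^k$ partitions of unity. For every open cover $\mathcal V$ of $X$ there is a collapsing pair $(R,D)$, with $V=\{0\}\times\mathbb R$, such that all $D'(x)^{-1}$ map $Z=\operatorname{span}\{e_n\}\times\mathbb R$ into itself.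
\end{proposition}

\begin{proof}
Take $\Theta$ from Lemma~\ref{lem:tall}(a). By Remark~\ref{rem:conj} a collapsing pair $(R,D)$ for $\Theta(\mathcal V)$ gives the pair $(R^\Theta,D^\Theta)$ for $\mathcal V$, and
\[
(D^\Theta)'(x)^{-1}=\Theta'(x)^{-1}\circ D'(\Theta(x))^{-1}\circ\Theta'(D^\Theta(x))
\]
preserves $Z$ if the middle factor does. So we may assume that $\mathcal V$ is tall; let $\sigma_m$ be as in Lemma~\ref{lem:tall}(b).

The space $Y$ has $C^k$ partitions of unity by Lemma~\ref{lem:pou}(a). Apply Proposition~\ref{prop:removal} with $\delta_m=\sigma_m$. For each $m$ let $(\kappa_{m,j})_j$ be a locally finite $C^k$ partition of unity on $Y$ with $C_{m,j}:=\operatorname{supp}\kappa_{m,j}\subset G_{m,j}$, and let $D=D_1$ be the map for these closed sets. Define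
\[
r(y,t)=m+\sum_j\kappa_{m,j}(y)\,\theta_j(t-m)\quad\text{for }t\in[m,m+1],\qquad R(y,t)=(y,r(y,t)).
\]
Over the point $y$, the staircase climbs from $m$ to $m+1$ in finitely many steps, the $j$-th of height $\kappa_{m,j}(y)$ and located in $m+J_j$. Since $J_j\subset(\frac38,\frac58)$ and $\sum_j\kappa_{m,j}=1$, we have $r=m$ for $t\in[m,m+\frac38]$ and $r=m+1$ for $t\in[m+\frac58,m+1]$. So $r$ is well defined, equals $m$ on $Y\times(m-\frac38,m+\frac38)$, is a locally finite sum of $C^k$ functions on $Y\times(m,m+1)$, and maps $Y\times[m,m+1]$ into $[m,m+1]$.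

For $t\in[m,m+1]$ we have $\partial_tr(y,t)=\sum_j\kappa_{m,j}(y)\theta_j'(t-m)$, and the $j$-th term vanishes unless $(y,t)\in C_{m,j}\times(m+J_j)$. By Proposition~\ref{prop:removal}(c), $D(x)$ lies in none of these boxes. Hence $R'(D(x))(0,1)=(0,\partial_tr(D(x)))=0$. The derivatives of $D$ are isomorphisms whose inverses preserve $Z$, by parts (a) and (d). Finally, let $x=(y,t)$ with $t\in[m,m+1]$. By part (b), $D(x)=(y',t')$ with $t'\in[m,m+1]$ and $\|y'-y\|<\sigma_m(y)$, so $R(D(x))=(y',t'')$ with $t''\in[m,m+1]$. By Lemma~\ref{lem:tall}(b), $x$ and $R(D(x))$ are $\mathcal V$-close.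
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Write $E=Y\times\mathbb R$ with $Y$ infinite-dimensional. Take the cover $\mathcal V$ of Lemma~\ref{lem:assembly} for $d=1$ and a collapsing pair $(R,D)$ for $\mathcal V$ from Proposition~\ref{prop:pair}. The function $g$ of Lemma~\ref{lem:assembly} satisfies $|g-f|\le\varepsilon$ and $g'(x)u\neq0$ for $u=D'(x)^{-1}(0,1)$.
\end{proof}

The vector $u$ in this proof lies in $Z$, and $Z$ depends only on the splitting $E=Y\times\mathbb R$ and on the sequence $(e_n)$. So, however large $E$ is, countably many directions suffice to see that the derivative does not vanish.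

\begin{proposition}\label{prop:Z}
Let $E$ be as in Theorem~\ref{thm:main}. There is a countable-dimensional linear subspace $Z\subset E$, independent of $f$ and $\varepsilon$, such that $g$ can be chosen with $g'(x)|_Z\neq0$ for all $x\in E$.
\end{proposition}

\begin{corollary}\label{cor:hyper}
Let $E$ be infinite-dimensional with $C^k$ partitions of unity, and let $C\subset U\subset E$ with $C$ closed and $U$ open. There is an open set $W$ with $C\subset W\subset\overline W\subset U$ whose boundary is empty or a closed $C^k$ hypersurface of codimension one.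
\end{corollary}

\begin{proof}
Let $f:E\to[0,1]$ be continuous, $1$ on $C$ and $0$ outside $U$ (Lemma~\ref{lem:pou}(b)). Take $g$ from Theorem~\ref{thm:main} with $\varepsilon=\frac14$ and let $W=\{g>\frac12\}$. Then $C\subset\{g\ge\frac34\}\subset W$ and $\overline W\subset\{g\ge\frac12\}\subset\{f\ge\frac14\}\subset U$. By continuity $\partial W\subset\{g=\frac12\}$. Conversely, if $g(x)=\frac12$, choose $u$ with $g'(x)u>0$; then $x+su\in W$ for small $s>0$, so $x\in\partial W$. Thus $\partial W=\{g=\frac12\}$. By the implicit function theorem this closed set is, near each of its points $x$, the graph of a $C^k$ function over an open subset of the hyperplane $\ker g'(x)$.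
\end{proof}

\begin{remark}\label{rem:ekeland}
The conclusion $g'(x)\ne0$ cannot be strengthened to $\inf_x\|g'(x)\|>0$. If $f$ and $\varepsilon$ are bounded, then $g$ is bounded below. Ekeland's variational principle states that for a lower semicontinuous function $g$, bounded below, on a Banach space and for every $\eta>0$ there is a point $x$ with $g(z)\ge g(x)-\eta\|z-x\|$ for all $z$. Taking $z=x+sw$ and $s\downarrow0$ gives $g'(x)w\ge-\eta\|w\|$ for all $w$, that is, $\|g'(x)\|\le\eta$. Hence $\inf_x\|g'(x)\|=0$.
\end{remark}

\section{Maps into $\mathbb R^d$}\label{sec:vector}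

By Lemma~\ref{lem:assembly}, the implication (i)$\Rightarrow$(ii) of Theorem~\ref{thm:equiv} requires collapsing pairs in $d$ directions at once. Let $H$ be an infinite-dimensional Banach space, $E_0=H$, $E_i=E_{i-1}\times\mathbb R=H\times\mathbb R^i$ and $V_i=\{0\}\times\mathbb R^i\subset E_i$. We induct on $d$ and view $E_d$ as $Y\times\mathbb R$ with $Y=E_{d-1}$. Near the height $t=m$ we use maps $R_m,D_m$ on $Y$ given by the induction hypothesis, where $R_m$ collapses $V_{d-1}$ outside a bad set $B_m$ and $D_m$ misses $B_m$. They depend on $m$ because the permitted displacement does. Three new problems appear.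
\begin{itemize}
\item The map $D_m$ must be switched off as $t$ moves away from $m$, with isomorphic derivatives throughout. So the induction carries a family $D_\lambda$ that starts at the identity.
\item Between the heights $m$ and $m+1$ the map $R$ interpolates between $R_m$ and $R_{m+1}$, so both $B_m$ and $B_{m+1}$ must be avoided. We apply the deleting maps one after another, and a later one may push a point back into a set that an earlier one has cleared. So the induction clears an open neighborhood $N$ of $B$, and each later map is chosen finer than the margin left by the earlier ones.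
\item The heights of the steps depend on $y$ through $\kappa_{m,j}(y)$, whose derivative along $V_{d-1}$ need not vanish. We use $\kappa_{m,j}(R_m(y))$ instead.
\end{itemize}
Margins are expressed by covers as follows.

\begin{lemma}\label{lem:margin}
Let $(G_i)$ be a locally finite family of open subsets of a Banach space $Y$, and let $C_i,C_i'$ be closed sets with $C_i\subset\operatorname{int}C_i'$ and $C_i'\subset G_i$. There is an open cover $\mathcal U$ of $Y$ such that, for all $i$, if $y,y'$ are $\mathcal U$-close and $y\in C_i$, then $y'\in C_i'$.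
\end{lemma}

\begin{proof}
Let $a\in Y$ and let $O$ be an open neighborhood of $a$ that meets only finitely many $G_i$. For each of these $i$, one of the open sets $\operatorname{int}C_i'$ and $Y\setminus C_i$ contains $a$; intersect $O$ with it. The result is an open neighborhood $U_a$ of $a$ which, for every $i$, either lies in $C_i'$ or is disjoint from $C_i$. Let $\mathcal U=\{U_a:a\in Y\}$.
\end{proof}

\begin{proposition}\label{prop:Q}
Let $d\ge0$ and let $E_d$ have $C^k$ partitions of unity. For every open cover $\mathcal W$ of $E_d$ there are a $C^k$ map $R:E_d\to E_d$, sets $B\subset N\subset E_d$ with $B$ closed and $N$ open, and a $C^k$ map $\mathbb R\times E_d\to E_d$, $(\lambda,x)\mapsto D_\lambda(x)$, such that: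
\begin{enumerate}
\item[(a)] $R$ and all $D_\lambda$ are $\mathcal W$-fine;
\item[(b)] $R'(x)$ vanishes on $V_d$ for $x\notin B$;
\item[(c)] $D_\lambda=\mathrm{id}$ for $\lambda\le0$, $D_\lambda=D_1$ for $\lambda\ge1$, and all $D'_\lambda(x)$ are isomorphisms;
\item[(d)] $D_1(E_d)\cap N=\emptyset$.
\end{enumerate}
\end{proposition}

\begin{proof}
For $d=0$ take $R=D_\lambda=\mathrm{id}$ and $B=N=\emptyset$. Let $d\ge1$ and $Y=E_{d-1}$, which is infinite-dimensional and has $C^k$ partitions of unity by Lemma~\ref{lem:pou}(a). Take $\Theta$ from Lemma~\ref{lem:tall}(a). If $R,B,N,D_\lambda$ satisfy (a)--(d) for $\Theta(\mathcal W)$, then $R^\Theta$, $\Theta^{-1}(B)$, $\Theta^{-1}(N)$, $D_\lambda^\Theta$ satisfy them for $\mathcal W$, by Remark~\ref{rem:conj} and because $D_1^\Theta(x)\in\Theta^{-1}(N)$ means $D_1(\Theta(x))\in N$. So we assume that $\mathcal W$ is tall. Let $\sigma_m$ be as in Lemma~\ref{lem:tall}(b) and put $\delta_m=\frac1{16}\min\{\sigma_{m-1},\sigma_m\}$. These functions are $1$-Lipschitz with values in $(0,1]$, and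
\begin{equation}\label{eq:delta}
\delta_m\le\sigma_m/16,\qquad\delta_{m+1}\le\sigma_m/16 .
\end{equation}

\emph{Step 1: the boxes.} Apply Proposition~\ref{prop:removal} to $(\delta_m)$. Let $(\kappa_{m,j})_j$ be locally finite $C^k$ partitions of unity on $Y$ with $C^0_{m,j}:=\operatorname{supp}\kappa_{m,j}\subset G_{m,j}$. In a metric space, between a closed set $C$ and an open set $G\supset C$ there is a closed set $C'$ with $C\subset\operatorname{int}C'$ and $C'\subset G$. So there are closed sets $C^1_{m,j},\dots,C^4_{m,j}\subset G_{m,j}$ with $C^i_{m,j}\subset\operatorname{int}C^{i+1}_{m,j}$ for $0\le i\le3$. Let $D^{\rm box}_\lambda$ be the map of Proposition~\ref{prop:removal} for the sets $C^4_{m,j}$.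

\emph{Step 2: the induction hypothesis.} By Lemmas~\ref{lem:cover}(b) and~\ref{lem:margin}, for each $m$ there is an open cover $\mathcal U_m$ of $Y$ such that $\mathcal U_m$-close points $y,y'$ satisfy
\begin{enumerate}
\item[(U1)] $\|y-y'\|<\delta_m(y)$;
\item[(U2)] $y\in C^i_{l,j}$ implies $y'\in C^{i+1}_{l,j}$, for $l\in\{m-1,m\}$, $j\in\mathbb N$, $0\le i\le3$.
\end{enumerate}
For even $m$ apply the case $d-1$ to $\mathcal U_m$, obtaining $R_m,B_m,N_m,D_{m,\lambda}$, and choose an open set $N_m'$ with $B_m\subset N_m'\subset\overline{N_m'}\subset N_m$. For odd $m$ first replace $\mathcal U_m$ by a common refinement with the two covers $\{N_l,\,Y\setminus\overline{N_l'}\}$, $l=m\pm1$, so that $\mathcal U_m$-close points also satisfy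
\begin{enumerate}
\item[(U3)] $y\in N_l'$ implies $y'\in N_l$, for $l=m\pm1$;
\end{enumerate}
then apply the case $d-1$ to $\mathcal U_m$, obtaining $R_m,B_m,N_m,D_{m,\lambda}$, and put $N_m'=N_m$. Closeness is symmetric, so (U1)--(U3) may be applied from a point to its image under a $\mathcal U_m$-fine map or from the image back to the point.

\emph{Step 3: the map $R$ and the sets $B$, $N$.} For $t\in[m,m+1]$ let
\[
s(y,t)=\sum_j\kappa_{m,j}(R_m(y))\,\theta_j(t-m),\qquad R(y,t)=\big((1-s)R_m(y)+sR_{m+1}(y),\ m+s\big).
\]
If $\kappa_{m,j}(R_m(y))\ne0$, then $R_m(y)\in C^0_{m,j}$, and (U2) gives $y\in C^1_{m,j}\subset G_{m,j}$. So the sum is locally finite. The functions $\kappa_{m,j}\circ R_m$, $j\in\mathbb N$, add up to $1$; hence $0\le s\le1$, $s=0$ for $t\le m+\frac38$ and $s=1$ for $t\ge m+\frac58$. Consequently $R(y,t)=(R_m(y),m)$ for $|t-m|\le\frac38$, and $R$ is well defined and $C^k$. By (U1) and \eqref{eq:delta}, $R_m(y)$ and $R_{m+1}(y)$ lie in $B(y,\sigma_m(y)/16)$, hence so does their convex combination; as $m+s\in[m,m+1]$, Lemma~\ref{lem:tall}(b) shows that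 $R$ is $\mathcal W$-fine. Put
\begin{align*}
B&=\bigcup_mB_m\times[m-\tfrac58,m+\tfrac58]\ \cup\ \bigcup_{m,j}C^1_{m,j}\times(m+J_j),\\
N&=\bigcup_mN'_m\times(m-\tfrac34,m+\tfrac34)\ \cup\ \bigcup_{m,j}\operatorname{int}C^2_{m,j}\times(m+\operatorname{int}J_j^+).
\end{align*}
The set $B$ is a locally finite union of closed sets, $N$ is open, and each term of $B$ lies in the corresponding term of $N$.

We verify (b). Let $(y,t)\notin B$ with $t\in[m,m+1]$. The space $V_d$ is spanned by $(0,1)$ and the vectors $(v,0)$, $v\in V_{d-1}$. A nonzero term of $\partial_ts=\sum_j\kappa_{m,j}(R_m(y))\theta_j'(t-m)$ would give $y\in C^1_{m,j}$ and $t\in m+J_j$, that is, $(y,t)\in B$. So $\partial_ts=0$, and $\partial_tR=\partial_ts\cdot(R_{m+1}(y)-R_m(y),1)=0$. Now let $v\in V_{d-1}$.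
\begin{itemize}
\item If $t\le m+\frac38$, then $R(\cdot,t)=(R_m,m)$ and $y\notin B_m$, so $R'(y,t)(v,0)=(R_m'(y)v,0)=0$.
\item If $t\ge m+\frac58$, then $R(\cdot,t)=(R_{m+1},m+1)$ and $y\notin B_{m+1}$, so $R'(y,t)(v,0)=(R_{m+1}'(y)v,0)=0$.
\item If $m+\frac38<t<m+\frac58$, then $|t-m|<\frac58$ and $|t-(m+1)|<\frac58$, so $y\notin B_m\cup B_{m+1}$ and $R_m'(y)v=R_{m+1}'(y)v=0$. By the chain rule $(\kappa_{m,j}\circ R_m)'(y)v=0$ for all $j$, so $s'(y,t)(v,0)=0$. The product rule gives $R'(y,t)(v,0)=0$.
\end{itemize}

\emph{Step 4: the maps $D_\lambda$.} Let $\chi:\mathbb R\to[0,1]$ be $C^\infty$ with $\chi=1$ on $[-\frac34,\frac34]$ and $\chi=0$ outside $(-\frac78,\frac78)$. Put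
\[
D^{\rm ev}_\lambda(y,t)=\big(D_{m,\,\vartheta(\lambda)\chi(t-m)}(y),\ t\big)\qquad\text{if $m$ is even and }|t-m|\le1,
\]
and define $D^{\rm od}_\lambda$ by the same formula with $m$ odd. Since $D_{m,0}=\mathrm{id}$, the formula gives the identity for $\frac78\le|t-m|\le1$, so these maps are well defined and $C^k$ in $(\lambda,y,t)$. Their derivatives are of the second type in \eqref{eq:tri}, with $L$ a derivative of some $D_{m,\nu}$. Let
\[
D_\lambda=D^{\rm od}_\lambda\circ D^{\rm ev}_\lambda\circ D^{\rm box}_\lambda .
\]
Each factor satisfies (c), hence so does $D_\lambda$. For $x=(y_0,t_0)$ write $D^{\rm box}_\lambda(x)=(y_1,t)$, $D^{\rm ev}_\lambda(y_1,t)=(y_2,t)$ and $D^{\rm od}_\lambda(y_2,t)=(y_3,t)$.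

\emph{Fineness.} Let $t_0\in[m,m+1]$. By Proposition~\ref{prop:removal}(b), $t\in[m,m+1]$ and $\|y_1-y_0\|<\delta_m(y_0)$. One of $m,m+1$ is even, the other is odd, and both are within distance $1$ of $t$. So the second and third maps act on $Y$ by maps $D_{l,\nu}$ with $l\in\{m,m+1\}$, which are $\mathcal U_l$-fine. By (U1) and \eqref{eq:delta}, $\|y_{i+1}-y_i\|<\sigma_m(y_i)/16$ for $i=0,1,2$. If $\|y_i-y_0\|<\sigma_m(y_0)$, then $\sigma_m(y_i)<2\sigma_m(y_0)$ and $\|y_{i+1}-y_i\|<\sigma_m(y_0)/8$. Applying this for $i=0,1,2$ in turn gives $\|y_3-y_0\|<\frac38\sigma_m(y_0)$, and $D_\lambda$ is $\mathcal W$-fine by Lemma~\ref{lem:tall}(b).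

\emph{Avoidance.} Let $\lambda=1$ and suppose $(y_3,t)\in N$. There are three cases.
\begin{itemize}
\item $y_3\in C^2_{m,j}$ and $t\in m+J_j^+$. As above, the second and third maps use the indices $m$ and $m+1$, and (U2) holds for the sets $C^i_{m,j}$ both for $\mathcal U_m$ and for $\mathcal U_{m+1}$. So $y_2\in C^3_{m,j}$ and $y_1\in C^4_{m,j}$. Then $D_1^{\rm box}(x)\in C^4_{m,j}\times(m+J_j^+)$, contrary to Proposition~\ref{prop:removal}(c).
\item $y_3\in N_m'$, $|t-m|<\frac34$, $m$ odd. Then $\chi(t-m)=1$ and $y_3=D_{m,1}(y_2)\notin N_m=N_m'$, a contradiction.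
\item $y_3\in N_m'$, $|t-m|<\frac34$, $m$ even. Then $y_2=D_{m,1}(y_1)\notin N_m$. On the other hand, $y_3=D_{l,\nu}(y_2)$ for some $\nu$, where $l=m+1$ if $t\ge m$ and $l=m-1$ if $t<m$. So $y_3$ and $y_2$ are $\mathcal U_l$-close, and (U3) gives $y_2\in N_m$, a contradiction.
\end{itemize}
This proves (d).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
(i)$\Rightarrow$(ii). Write $E=H\times\mathbb R^d=E_d$. Let $\mathcal V$ be the cover of Lemma~\ref{lem:assembly} and $\omega=\omega_{\mathcal V}$. By Lemma~\ref{lem:cover}(b) there is an open cover $\mathcal W$ whose close points satisfy $\|x-x'\|<\omega(x)/4$. Apply Proposition~\ref{prop:Q} to $\mathcal W$ and put $D=D_1$. Then $\|D(x)-x\|<\frac14\omega(x)$, hence $\omega(D(x))<\frac54\omega(x)$ and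
\[
\|R(D(x))-x\|<\tfrac14\cdot\tfrac54\,\omega(x)+\tfrac14\,\omega(x)<\omega(x),
\]
so $R\circ D$ is $\mathcal V$-fine by Lemma~\ref{lem:cover}(a). Since $D(x)\notin N\supset B$, the derivative $R'(D(x))$ vanishes on $V_d$. Thus $(R,D)$ is a collapsing pair for $\mathcal V$, and Lemma~\ref{lem:assembly} gives $g$.

(ii)$\Rightarrow$(iii). Take $d=1$ and $\varepsilon=\frac14$.

(iii)$\Rightarrow$(i). Metric spaces are paracompact, so every open cover $\mathcal U$ of $E$ has a subordinate locally finite partition of unity $(\psi_\alpha)$ by continuous functions. The function $M=\max_\alpha\psi_\alpha$ is positive and, being locally a maximum of finitely many continuous functions, continuous. Let $f_\alpha=\psi_\alpha/M:E\to[0,1]$, take $g_\alpha\in C^k(E)$ with $|g_\alpha-f_\alpha|\le\frac14$, and put $\varphi_\alpha=\vartheta\circ g_\alpha$. Where $\psi_\alpha=0$ we have $g_\alpha\le\frac14$ and $\varphi_\alpha=0$; hence $\operatorname{supp}\varphi_\alpha\subset\operatorname{supp}\psi_\alpha$, and the supports of the $\varphi_\alpha$ are locally finite and subordinate to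 $\mathcal U$. At each point some $f_\alpha$ equals $1$, and there $g_\alpha\ge\frac34$ and $\varphi_\alpha=1$. So $\sum_\gamma\varphi_\gamma\ge1$ is a $C^k$ function, and the functions $\varphi_\alpha/\sum_\gamma\varphi_\gamma$ form the required partition of unity.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AGJ} Azagra, Garc\'{\i}a-Bravo and Jim\'enez-Sevilla, 2024.

\bibitem{Problem} \emph{Density of smooth functions without critical points},
\texttt{https://www.logic.univie.ac.at/\textasciitilde dsobota/sibs/Bravo.pdf}.

\bibitem{Diestel} Diestel, \emph{Sequences and Series in Banach Spaces}.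

\bibitem{Josefson} Josefson, 1975.

\bibitem{Nissenzweig} Nissenzweig, 1975.

\end{thebibliography}
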